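\title{Finite sums of products in Hardy spaces of the unit ball}

\begin{abstract}
We prove that every function in the Hardy space $H^1$ of the unit ball of $\mathbb C^n$ is a sum of at most $N(n)$ products of two $H^2$ functions, with control of norms. More generally, if $0<p,q,r<\infty$ and $1/p=1/q+1/r$, every function in $H^p$ is a sum of a bounded number of products $fg$ with $f\in H^q$, $g\in H^r$. The proof majorizes the given function by a power of a weight $W$, a sum of bumps one of which dominates at each point. From the bumps we build finitely many holomorphic functions, one of which is large and nearly constant near each point, divide by them approximately in a sup norm weighted by $W$, and sum a Neumann series.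
\end{abstract}

\section{Introduction}

Let $B=\{z\in\mathbb C^n:|z|<1\}$ be the unit ball, $S=\{z\in\mathbb C^n:|z|=1\}$ its boundary, and $\sigma$ the rotation-invariant probability measure on $S$. For $0<t<\infty$ the Hardy space $H^t(B)$ consists of the holomorphic functions $f$ on $B$ with
\[
\|f\|_t=\Big(\sup_{0<\rho<1}\int_S|f(\rho\zeta)|^t\,d\sigma(\zeta)\Big)^{1/t}<\infty .
\]
If $1/p=1/q+1/r$, H\"older's inequality gives $\|fg\|_p\le\|f\|_q\|g\|_r$, so products of $H^q$ and $H^r$ functions lie in $H^p$. Factorization is the converse question, and the zeros are the only obstacle. If $F\in H^p(B)$ has no zeros, then $F=F^{p/q}\cdot F^{p/r}$. More generally, suppose $|F|\le|G|$ for some zero-free $G\in H^p(B)$. Then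
\[
F=G^{p/q}\cdot\big(FG^{-p/q}\big),\qquad |FG^{-p/q}|\le|G|^{p/r},
\]
which is again a factorization. For $n=1$ such a $G$ always exists: divide $F$ by the Blaschke product of its zeros. For $n>1$ the following two results are known.
\begin{itemize}
\item[(i)] (Coifman, Rochberg and Weiss.) There is a constant $C=C(n)$ such that every $F\in H^1(B)$ can be written $F=\sum_{i=1}^\infty f_ig_i$ with $f_i,g_i\in H^2(B)$ and $\sum_i\|f_i\|_2\|g_i\|_2\le C\|F\|_1$, the series converging in $H^1(B)$.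
\item[(ii)] (Nonfactorization.) The set of products $\{fg:f,g\in H^2(B)\}$ is of first category in $H^1(B)$. In particular a single product does not suffice.
\end{itemize}
Between one product and infinitely many lies the question, posed as open in \cite{NF}:
\begin{quote}
\emph{For $n>1$, can every $F\in H^1(B)$ be written $F=\sum_{i=1}^Nf_ig_i$ with $f_i,g_i\in H^2(B)$ and $N$ finite, possibly depending on $F$?}
\end{quote}
The answer is yes, and $N$ can be bounded independently of $F$.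

\begin{theorem}\label{thm:A}
There are $N=N(n)$ and $C=C(n)$ such that every $F\in H^1(B)$ can be written $F=\sum_{l=1}^Nf_lg_l$ with $f_l,g_l\in H^2(B)$ and $\sum_l\|f_l\|_2\|g_l\|_2\le C\|F\|_1$.
\end{theorem}

This is the case $q=r=2$ of the following theorem, which is what we prove.

\begin{theorem}\label{thm:B}
Let $n\ge1$, $0<p,q,r<\infty$ and $\frac1p=\frac1q+\frac1r$. There are $N$ and $C$, depending only on $n,q,r$, such that every $F\in H^p(B)$ can be written $F=\sum_{l=1}^Nf_lg_l$ with $f_l\in H^q(B)$, $g_l\in H^r(B)$ and $\sum_l\|f_l\|_q\|g_l\|_r\le C\|F\|_p$.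
\end{theorem}

We do not determine the optimal $N(n)$ in Theorem~\ref{thm:A}; by (ii), $N(n)\ge2$ when $n>1$. The proof uses neither (i) nor (ii).

\begin{remark}\label{rem:baire}
The uniform bounds of Theorem~\ref{thm:A} are forced by a positive answer. Let $E_{N,k}$ be the set of sums $\sum_{l\le N}f_lg_l$ with $\|f_l\|_2,\|g_l\|_2\le k$. It is closed in $H^1(B)$: a bounded sequence in $H^2(B)$ is locally bounded, so it has a locally uniformly convergent subsequence, and the limit obeys the same norm bound on each sphere $|z|=\rho$. If the sets $E_{N,k}$ cover $H^1(B)$, Baire's theorem gives one that contains a ball $\{\|G-G_0\|_1<\varepsilon\}$. Then each $G$ with $\|G\|_1<\varepsilon$ is $(G_0+G)-G_0\in E_{2N,k}$, and scaling gives Theorem~\ref{thm:A} with $2N$ terms. So the question is whether every $E_{N,k}$ is nowhere dense. Result (ii) says that this is so for $N=1$, and one might guess that it persists for all $N$. It does not.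
\end{remark}

\subsection*{The method}
Fix $F_0\in H^p(B)$ and exponents with $\alpha q=\alpha'r=Q$, so that $\alpha+\alpha'=Q/p$. Suppose $W>0$ is a function on $B$ with $|F_0|\le CW^{\alpha+\alpha'}$ whose radial maximal function lies in $L^Q(\sigma)$. A holomorphic function bounded by $CW^\alpha$ then lies in $H^q$, and one bounded by $CW^{\alpha'}$ lies in $H^r$. If some holomorphic $f$ had $|f|$ comparable to $W^\alpha$ on all of $B$, then $F_0=f\cdot(F_0/f)$ would be a factorization; by (ii) such an $f$ cannot always exist. We ask for less: holomorphic $f_1,\dots,f_N$ with $|f_l|\le CW^\alpha$, such that near each point at least one $f_l$ has size $W^\alpha$ and is nearly constant.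

Let $\chi_1,\dots,\chi_N$ be a smooth partition of unity with $|f_l|\ge cW^\alpha$ on the support of $\chi_l$. For holomorphic $F$ with $|F|\le W^{\alpha+\alpha'}$ put $\Phi_l=F\chi_l/f_l$. Then $F=\sum_lf_l\Phi_l$ with coefficients of the right size $W^{\alpha'}$, but the $\Phi_l$ are not holomorphic. Replace them by $P\Phi_l$, where $P$ is a weighted Bergman projection. Since $PF=F$, the error at a point $u$ is
\[
EF(u)=F(u)-\sum_lf_l(u)\,P\Phi_l(u)=\sum_lP\big[(f_l-f_l(u))\Phi_l\big](u).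
\]
The bracket vanishes at $u$, and $P\varphi(u)-\varphi(u)$ is an integral of $\bar\partial\varphi$ against a kernel, so $EF(u)$ is controlled by $|f_l-f_l(u)|\,|\bar\partial\Phi_l|$. This is where near-constancy of $f_l$ makes the error small. The decisive point is that $E$ is a contraction on the \emph{whole} space $X$ of holomorphic functions bounded by a multiple of $W^{\alpha+\alpha'}$, with the \emph{same} $f_1,\dots,f_N$. Correcting the error therefore changes only the coefficients $g_l$ and creates no new terms: applying the construction to $F=(I-E)^{-1}F_0$ gives $F_0=\sum_lf_l\,P\Phi_l$ exactly.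

Section~\ref{sec:geom} recalls the geometry of the ball. Section~\ref{sec:cells} describes the weights and works out a model. The weight is constructed in Section~\ref{sec:weight}. Sections~\ref{sec:repr} and~\ref{sec:gamma} give the formula for $P\varphi-\varphi$ and the integral estimates that go with it, Section~\ref{sec:fl} constructs the $f_l$, and Section~\ref{sec:div} completes the proof. Section~\ref{sec:cor} gives two consequences.

\section{Geometry of the ball and standard facts}\label{sec:geom}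

\subsection*{Exponents and constants}
Fix $n,p,q,r$ as in Theorem~\ref{thm:B} and put
\[
Q=\max(q,r,2),\qquad \alpha=Q/q\ge1,\qquad\alpha'=Q/r\ge1,\qquad s=n+1,
\]
\[
b=\lceil\alpha s\rceil+1,\qquad\gamma=\lceil s(\alpha+\alpha')\rceil+2n+4,\qquad\beta=\gamma-n-1 .
\]
For Theorem~\ref{thm:A} alone, read $p=1$, $q=r=Q=2$, $\alpha=\alpha'=1$. The choice $Q\ge2$ makes the maximal theorem available on $L^Q$ and on its dual. The choice $Q\ge q,r$ gives $\alpha'\ge1$ and $\alpha\ge 1$; the latter is used through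
\begin{equation}\label{eq:lalpha}
\sum_ix_i^\alpha\le\Big(\sum_ix_i\Big)^\alpha\qquad(x_i\ge0).
\end{equation}
The letters $C,c$ denote positive constants depending only on $n,q,r$, which may change from line to line.

\subsection*{The nonisotropic distance}
For $z,w\in\overline B$ let $d(z,w)=|1-\langle z,w\rangle|$ and $h_z=1-|z|$. Let $\zeta_z=z/|z|$, with $\zeta_0$ a fixed point of $S$, so that $z=(1-h_z)\zeta_z$. The function $d^{1/2}$ satisfies the triangle inequality on $\overline B$ \cite[5.1.2]{Rudin}; hence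
\begin{equation}\label{eq:tri}
d(x,z)\le2\big(d(x,y)+d(y,z)\big)\qquad(x,y,z\in\overline B).
\end{equation}
Moreover $d(z,w)\ge1-|z||w|\ge\max(h_z,h_w)$, and $d((1-t)\zeta,\zeta)=t$ for $\zeta\in S$, $0\le t\le1$; in particular $d(z,\zeta_z)=h_z$. For $u\in\overline B$ and $z\in B$ put
\[
\varrho(u,z)=d(u,z)/h_z\ge1 .
\]
This quantity is not symmetric: $\varrho(u,z)$ is bounded not only for $u$ close to $z$ but for all $u$ ``under'' $z$, for instance $\varrho(\zeta_z,z)=1$. Since $h_z\le d(z,w)$, \eqref{eq:tri} gives $d(u,w)\le2(\varrho h_z+d(z,w))\le2(\varrho+1)d(z,w)$ with $\varrho=\varrho(u,z)$, so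
\begin{equation}\label{eq:rho}
d(u,w)\le4\varrho(u,z)\,d(z,w)\qquad(u,w\in\overline B,\ z\in B).
\end{equation}

\subsection*{Caps and maximal functions}
Let $\Delta(\xi,t)=\{\eta\in S:d(\xi,\eta)<t\}$. Its measure does not depend on $\xi$, and $ct^n\le\sigma(\Delta(\xi,t))\le Ct^n$ for $0<t\le2$ \cite[5.1.4]{Rudin}; the upper bound holds for all $t>0$. The maximal operator
\[
\mathcal Mg(\xi)=\sup_{t>0}\frac1{\sigma(\Delta(\xi,t))}\int_{\Delta(\xi,t)}|g|\,d\sigma
\]
is bounded on $L^t(\sigma)$ for $1<t\le\infty$ \cite[\S5.2]{Rudin}. For measurable $g\ge0$ the function $\mathcal Mg$ is lower semicontinuous, because $\xi\mapsto\int_{\Delta(\xi,t)}g\,d\sigma$ is so by Fatou's lemma. For $g\ge0$, $\xi\in S$, $\delta>0$,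
\begin{equation}\label{eq:dyadic}
\int_S\Big(1+\frac{d(\xi,\eta)}\delta\Big)^{-s}g(\eta)\,d\sigma(\eta)\le C\delta^n\mathcal Mg(\xi).
\end{equation}
Indeed, $\Delta(\xi,\delta)$ contributes at most $C\delta^n\mathcal Mg(\xi)$, and the ring $2^j\delta\le d(\xi,\eta)<2^{j+1}\delta$ contributes at most $2^{-js}C(2^{j+1}\delta)^n\mathcal Mg(\xi)$; the series converges because $s>n$.

For $F\in H^p(B)$ let $\mathcal NF(\xi)=\sup\{|F(z)|:d(z,\xi)<5h_z\}$. Since $h_z\le1-|z|^2$, the region lies in the approach region $D_{10}(\xi)=\{z: d(z,\xi)<5(1-|z|^2)\}$, and so $\int_S(\mathcal NF)^p\,d\sigma\le C\|F\|_p^p$ \cite[5.6.5]{Rudin}. We also use \cite[1.4.10]{Rudin}: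
\begin{equation}\label{eq:1410}
\int_Sd(w,\zeta)^{-t}\,d\sigma(\zeta)\le C_t(1-|w|)^{n-t}\qquad(t>n,\ w\in B).
\end{equation}

\subsection*{Automorphisms}
For $u\in B$ let
\[
\varphi_u(z)=\frac{u-z'-(1-|u|^2)^{1/2}(z-z')}{1-\langle z,u\rangle},
\]
where $z'$ is the orthogonal projection of $z$ on $\mathbb Cu$. This is an involutive automorphism of $B$ with $\varphi_u(0)=u$, it maps $S$ onto $S$, and \cite[2.2.2]{Rudin}
\begin{equation}\label{eq:aut}
1-\langle\varphi_u(z),\varphi_u(w)\rangle=\frac{(1-|u|^2)(1-\langle z,w\rangle)}{(1-\langle z,u\rangle)(1-\langle u,w\rangle)}\qquad(z,w\in\overline B).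
\end{equation}
An automorphism that fixes $0$ is a unitary map. Let $\nu$ be normalized Lebesgue measure on $B$, so $\int_Bg\,d\nu=2n\int_0^1\rho^{2n-1}\int_Sg(\rho\zeta)\,d\sigma(\zeta)\,d\rho$. The measure $d\lambda=(1-|z|^2)^{-n-1}d\nu$ is invariant under automorphisms.

\section{Cells, weights, and a model}\label{sec:cells}

A \emph{cell} $P$ consists of a center $\zeta_P\in S$, a size $\delta_P=2^{-m_P}$, where the integer $m_P\ge0$ is its \emph{generation}, and an amplitude $a_P>0$. Its top point is $z_P=(1-\delta_P)\zeta_P$, and its bump is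
\[
\Theta_P(z)=\Big(1+\frac{d(z,\zeta_P)}{\delta_P}\Big)^{-1}=\frac{\delta_P}{\delta_P+d(z,\zeta_P)}\qquad(z\in\overline B).
\]
The bump is comparable to $1$ on the region $d(z,\zeta_P)\le C\delta_P$ and decays like $\delta_P/d(z,\zeta_P)$ outside. The \emph{weight} of a family $\mathcal P$ of cells is $W=\sum_{P\in\mathcal P}a_P\Theta_P^s$, defined on $\overline B$ with values in $[0,\infty]$. By \eqref{eq:rho}, for $u\in\overline B$ and $z\in B$,
\begin{equation}\label{eq:harnack}
\Theta_P(z)\le4\varrho(u,z)\,\Theta_P(u),\qquad W(z)\le(4\varrho(u,z))^sW(u).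
\end{equation}
For $u=0$ this reads
\begin{equation}\label{eq:growth}
\Theta_P(z)\le(4/h_z)\,\Theta_P(0),\qquad W(z)\le(4/h_z)^sW(0).
\end{equation}

\begin{proposition}\label{prop:weight}
There is a constant $C_0\ge1$, depending only on $n,q,r$, such that for every $F_0\in H^p(B)$, $F_0\not\equiv0$, there is a nonempty family $\mathcal P$ of cells, finitely many in each generation, whose weight satisfies
\begin{itemize}
\item[(W1)] for every $z\in B$ there is $P\in\mathcal P$ with $d(z,\zeta_P)\le10\delta_P$ and $W(z)\le C_0a_P$;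
\item[(W2)] $W(z_P)\le C_0a_P$ for every $P\in\mathcal P$;
\item[(W3)] $\int_S\sup_{0\le\rho<1}W(\rho\zeta)^Q\,d\sigma(\zeta)\le C\|F_0\|_p^p$;
\item[(W4)] $|F_0|\le CW^{\alpha+\alpha'}$ on $B$.
\end{itemize}
\end{proposition}

Properties (W3) and (W4) tie $W$ to $F_0$ and are needed only at the very end. Properties (W1) and (W2) describe the structure of $W$. By (W1), $W$ is finite on $B$ and at each point one nearby bump accounts for a fixed fraction of it. By (W2), every cell is such a dominant bump at its own top point; this limits how cells of comparable amplitude can pile up, and it will bound $N$.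

Each bump has a holomorphic companion. For a parameter $M\ge1$ let
\[
\kappa_P(z)=\Big(1+\frac{1-\langle z,\zeta_P\rangle}{M\delta_P}\Big)^{-b}.
\]
If $\operatorname{Re}y\ge0$ then $|1+y|^2\ge1+|y|^2\ge\frac12(1+|y|)^2$, and integrating the derivative of $(1+ty)^{-b}$ over $0\le t\le1$ gives $|(1+y)^{-b}-1|\le b|y|$. Since $1+x/M\ge(1+x)/M$ for $x\ge0$,
\begin{equation}\label{eq:kappa}
|\kappa_P|\le\min\{1,(\sqrt2M)^b\Theta_P^b\},\qquad|\kappa_P(z)-1|\le\frac bM\,\frac{d(z,\zeta_P)}{\delta_P}.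
\end{equation}
A large $M$ makes $\kappa_P$ flat on the cell, at the price of the factor $M^b$ in the tail. The natural candidate for a holomorphic function of size $W^\alpha$ is $\sum_Pa_P^\alpha\kappa_P$, but these terms are complex and nothing prevents neighbors of comparable size from canceling. The remedy is to split the sum into $N$ sparse sums.

\begin{example}[A chain of cells]\label{ex:model}
Fix $\xi_0\in S$ and $0<\theta<n/Q$. For $m\ge0$ take one cell $P_m$ with center $\xi_0$, size $2^{-m}$ and amplitude $a_m=2^{\theta m}$; write $\Theta_m,\kappa_m$. The shells $\Sigma_k=\{z\in B:2^{-k}<d(z,\xi_0)\le2^{1-k}\}$, $k\ge0$, partition $B$. On $\Sigma_k$ we have $\Theta_k\ge\frac13$ and $\Theta_m<2^{k-m}$, so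
\[
3^{-s}a_k\le W\le\sum_{m\le k}2^{\theta m}+\sum_{m>k}2^{\theta m}2^{(k-m)s}\le\Big(\frac1{1-2^{-\theta}}+\frac1{2^{s-\theta}-1}\Big)a_k .
\]
Thus (W1) holds with $P=P_k$, (W2) holds because $z_{P_m}\in\Sigma_{m+1}$, and $W$ is comparable to $d(\cdot,\xi_0)^{-\theta}$. It is a weight for $F_0=(1-\langle z,\xi_0\rangle)^{-\theta Q/p}$: on $S$ the function $d(\cdot,\xi_0)^{-\theta Q}$ is integrable, since $\sum_k2^{k\theta Q}2^{-kn}<\infty$. Here a power of $1-\langle z,\xi_0\rangle$ would do the work of all the $f_l$; we ignore this and watch the general construction.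

For an integer $N\ge3$ let $f_l=\sum_{m\equiv l\ (\mathrm{mod}\ N)}a_m^\alpha\kappa_m$. Let $z\in\Sigma_k$ and $l\equiv k$. The term $m=k$ has $|\kappa_k-1|\le2b/M$. The terms $m=k-jN$ are at most $2^{-\theta\alpha jN}a_k^\alpha$. For $m=k+jN$, the bound $|1+y|\ge|y|$ gives $|\kappa_m|\le(M2^{k-m})^b$, so the term is at most $M^b2^{-jN(b-\theta\alpha)}a_k^\alpha\le M^b2^{-jN}a_k^\alpha$. Hence
\[
\Big|\frac{f_l(z)}{a_k^\alpha}-1\Big|\le\frac{2b}M+\sum_{j\ge1}2^{-\theta\alpha jN}+M^b\sum_{j\ge1}2^{-jN}.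
\]
Choose $M$ large first and $N$ afterwards: then $f_l$ is large and nearly constant on every shell $\Sigma_k$ with $k\equiv l$.

The error $EF(u)$ involves $f_l(z)-f_l(u)$ for $z$ in such a shell $\Sigma_k$ and $u$ arbitrary, and this need not be small. Let $u\in\Sigma_j$ with $j=k\pm N$. Then $f_l(u)\approx a_j^\alpha$ and $f_l(z)\approx a_k^\alpha$ are both large and quite different, so smallness has to come from the integration in $z$. If $k=j+N$, then \eqref{eq:tri} gives $d(u,z)\ge2^{-j-1}-2^{1-k}\ge2^{-j-2}$, while $h_z\le2^{1-k}$; so $\varrho(u,z)\ge2^{N-3}$, and a kernel that decays in $\varrho$ suffices. If $k=j-N\ge1$, this fails: the point $z=(1-2^{1-k})\xi_0\in\Sigma_k$ has $d(u,z)\le2(2^{1-j}+2^{1-k})\le4h_z$. What is small there is the weight: $W(z)\le C_\theta2^{-\theta N}W(u)$. These two mechanisms are parts (b) and (c) of Lemma~\ref{lem:gamma}.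
\end{example}

\section{Construction of the weight}\label{sec:weight}

Fix $F_0\in H^p(B)$, $F_0\not\equiv0$. We first replace $|F_0|^{p/Q}$ by a majorant $\Omega$ that varies slowly, and then approximate $\Omega$ from above by bumps.

\subsection*{A slowly varying majorant}
Let $\phi=(\mathcal NF_0)^{p/Q}$ on $S$. It is lower semicontinuous, since the condition $d(z,\xi)<5h_z$ is open in $\xi$; it is positive everywhere, since $F_0$ does not vanish identically on the nonempty open region defining $\mathcal NF_0(\xi)$; and $\|\phi\|_{L^Q}^Q\le C\|F_0\|_p^p$. We will need to bound averages of the majorant by its value at a single point, so we enlarge $\phi$ to a function that $\mathcal M$ does not increase. With $A$ the norm of $\mathcal M$ on $L^Q(\sigma)$, let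
\[
\omega=\sum_{j\ge0}(2A)^{-j}\mathcal M^j\phi:S\to(0,\infty].
\]
Then $\phi\le\omega$ and $\|\omega\|_{L^Q}\le2\|\phi\|_{L^Q}$, and, since $\mathcal M$ is countably subadditive on nonnegative functions, $\mathcal M\omega\le\sum_j(2A)^{-j}\mathcal M^{j+1}\phi\le2A\,\omega$ at every point of $S$. For $z\in B$ put
\[
e_z(\xi)=h_z\,d(z,\xi)^{-s},\qquad\Omega(z)=\int_S\omega\,e_z\,d\sigma .
\]
The kernel $e_z$ has height about $h_z^{-n}$ on $\Delta(\zeta_z,h_z)$, and $\int_Se_z\,d\sigma\le C$ by \eqref{eq:1410}. As $e_z\le h_z^{-n}$ and $\omega\in L^1(\sigma)$, we have $0<\Omega(z)<\infty$.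

\begin{lemma}\label{lem:Omega}
Let $z,z_0\in B$ and $\xi\in S$.
\begin{itemize}
\item[(a)] $|F_0(z)|^{p/Q}\le C\,\Omega(z)$.
\item[(b)] If $d(z,\xi)\le8h_z$, then $\Omega(z)\le C\omega(\xi)$.
\item[(c)] If $h_z\le h_{z_0}$ and $d(z,z_0)\le20h_z$, then $\Omega(z)\le C\,\Omega(z_0)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $\eta\in\Delta(\zeta_z,h_z)$, \eqref{eq:tri} gives $d(z,\eta)\le4h_z$. Hence $\omega(\eta)\ge\phi(\eta)\ge|F_0(z)|^{p/Q}$ and $e_z(\eta)\ge4^{-s}h_z^{-n}$ on a set of measure at least $ch_z^n$.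

(b) By \eqref{eq:rho}, $d(\xi,\eta)\le32\,d(z,\eta)$, so $h_z+d(\xi,\eta)\le33\,d(z,\eta)$ and $e_z(\eta)\le Ch_z^{-n}(1+d(\xi,\eta)/h_z)^{-s}$. By \eqref{eq:dyadic}, $\Omega(z)\le C\mathcal M\omega(\xi)\le C\omega(\xi)$.

(c) By \eqref{eq:rho}, $d(z_0,\eta)\le80\,d(z,\eta)$, so $e_z\le80^se_{z_0}$.
\end{proof}

\subsection*{The stopping rule}
Let $t_m=2^{-m}$, and let $Z_m\subset S$ be a maximal set with $d(\zeta,\zeta')\ge t_m$ for distinct $\zeta,\zeta'\in Z_m$. It is finite, because by \eqref{eq:tri} the caps $\Delta(\zeta,t_m/4)$, $\zeta\in Z_m$, are disjoint. By maximality every point of $S$ is within $d$-distance less than $t_m$ of $Z_m$. For a set $I$ of generations write $W_I=\sum_{m_P\in I}a_P\Theta_P^s$, and $W_{<m}=W_{[0,m)}$.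

We go through the generations in increasing order and create a cell at $\zeta\in Z_m$ only if no older cell nearby is already large enough. ``Large enough'' must mean two things. The amplitude should dominate $\Omega$, for (W4). It should also dominate the tails of all older bumps at that place; otherwise these tails could make up most of $W$ at points with no large cell nearby, and (W1) would fail. The second demand feeds the construction back into itself, so we damp it by a constant $K\ge1$, fixed below. At stage $m=0,1,2,\dots$, for $\zeta\in Z_m$ let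
\begin{align*}
\tau_m(\zeta)&=\max\big\{\Omega((1-t_m)\zeta),\ K^{-1}W_{<m}((1-t_m)\zeta)\big\}>0,\\
c_m(\zeta)&=\max\{a_P:m_P<m,\ d(\zeta,\zeta_P)<\delta_P\}\qquad(0\text{ if there is no such }P).
\end{align*}
If, and only if, $\tau_m(\zeta)>c_m(\zeta)$, create a cell of generation $m$ with center $\zeta$ and amplitude $2\tau_m(\zeta)$. Since $c_0=0$, the resulting family $\mathcal P$ is nonempty. Whether or not a cell is created at $\zeta$,
\begin{equation}\label{eq:D}
\text{for all }m\text{ and }\zeta\in Z_m\text{ there is }P\text{ with }m_P\le m,\quad d(\zeta,\zeta_P)<\delta_P,\quad a_P\ge\tau_m(\zeta).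
\end{equation}

To estimate $W$ we compare it with a sum of indicator functions. Let $\Delta_P=\Delta(\zeta_P,\delta_P/8)$ and $U_I=\sum_{m_P\in I}a_P1_{\Delta_P}$. In the next three lemmas $C$ does not depend on $K$. The factor $2$ in the amplitude pays off at once: overlapping caps have geometrically growing amplitudes.

\begin{lemma}\label{lem:chain}
If $I\subset[0,m_1]$, then $U_I\le C\omega+CK^{-1}W_{[0,m_1]}$ on $S$.
\end{lemma}

\begin{proof}
Let $\xi\in\Delta_P\cap\Delta_{P'}$ with $P\ne P'$ and $m_P\le m_{P'}$. By \eqref{eq:tri}, $d(\zeta_P,\zeta_{P'})\le\delta_P/2$. The separation of $Z_{m_P}$ excludes $m_P=m_{P'}$. So $m_P<m_{P'}$, the cell $P$ competes in $c_{m_{P'}}(\zeta_{P'})$, and $a_{P'}>2c_{m_{P'}}(\zeta_{P'})\ge2a_P$. Thus the cells with $m_P\in I$ and $\xi\in\Delta_P$ form a finite chain along which amplitudes at least double, and $U_I(\xi)\le2a_P$ for the last cell $P$ of the chain.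

For this cell, $d(z_P,\xi)\le2(\delta_P+\delta_P/8)\le4h_{z_P}$. Lemma~\ref{lem:Omega}(b) gives $\Omega(z_P)\le C\omega(\xi)$, and \eqref{eq:harnack} gives $W_{<m_P}(z_P)\le16^sW_{<m_P}(\xi)$. Therefore $a_P=2\tau_{m_P}(\zeta_P)\le C\omega(\xi)+CK^{-1}W_{[0,m_1]}(\xi)$.
\end{proof}

\begin{lemma}\label{lem:LQ}
If $K\ge C$, then $\|W\|_{L^Q(\sigma)}\le C\|\omega\|_{L^Q(\sigma)}$.
\end{lemma}

\begin{proof}
Let $g\ge0$ on $S$ and $\xi\in\Delta_P$. By \eqref{eq:tri}, $\delta_P+d(\xi,\eta)\le2(\delta_P+d(\zeta_P,\eta))$, so \eqref{eq:dyadic} gives $\int\Theta_P^sg\,d\sigma\le C\delta_P^n\mathcal Mg(\xi)$. Averaging over $\xi\in\Delta_P$, a set of measure at least $c\delta_P^n$, yields $\int\Theta_P^sg\,d\sigma\le C\int_{\Delta_P}\mathcal Mg\,d\sigma$. Let $I=[0,m_1]$ and sum: $\int W_Ig\,d\sigma\le C\int U_I\mathcal Mg\,d\sigma$. Since $\mathcal M$ is bounded on $L^{Q'}$, where $1/Q+1/Q'=1$, duality gives $\|W_I\|_{L^Q}\le C\|U_I\|_{L^Q}$. By Lemma~\ref{lem:chain},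
\[
\|U_I\|_{L^Q}\le C\|\omega\|_{L^Q}+CK^{-1}\|U_I\|_{L^Q}.
\]
The function $U_I$ is bounded, so for $K\ge 2C$ the last term can be absorbed, and $\|W_I\|_{L^Q}\le C\|\omega\|_{L^Q}$. Let $m_1\to\infty$.
\end{proof}

The same absorption, with $L^Q(\sigma)$ replaced by integration against $e_z$, gives a pointwise bound inside the ball.

\begin{lemma}\label{lem:pointwise}
Let $K\ge C$. If $z\in B$, $\zeta\in Z_m$, $t_{m+1}\le h_z\le t_m$ and $d(z,\zeta)\le4t_m$, then $W(z)\le C(1+K)\tau_m(\zeta)$ and $\Omega(z)\le C\tau_m(\zeta)$.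
\end{lemma}

\begin{proof}
Write $\tau=\tau_m(\zeta)$, $h=h_z$, $z_0=(1-t_m)\zeta$. Then $d(z,z_0)\le2(4t_m+t_m)\le20h$ and $h\le h_{z_0}$, so Lemma~\ref{lem:Omega}(c) gives $\Omega(z)\le C\Omega(z_0)\le C\tau$.

\emph{Old cells.} By \eqref{eq:harnack} and the definition of $\tau$,
\begin{equation}\label{eq:old}
W_{<m}(z)\le80^sW_{<m}(z_0)\le80^sK\tau .
\end{equation}

\emph{Young cells.} Let $I=[m,m_1]$ and $m_R\in I$, so $\delta_R\le t_m\le2h$. Put $D=d(z,\zeta_R)\ge h$. Then $\Theta_R(z)^s\le(\delta_R/D)^{n+1}\le2\delta_R^nhD^{-s}$. For $\xi\in\Delta_R$ we have $d(z,\xi)\le2D+\delta_R/4\le3D$. Hence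
\begin{equation}\label{eq:young}
\Theta_R(z)^s\le2\delta_R^nhD^{-s}\le C\int_{\Delta_R}e_z\,d\sigma ,
\end{equation}
and $W_I(z)\le CG$ with $G=\int U_Ie_z\,d\sigma<\infty$. By Lemma~\ref{lem:chain},
\begin{equation}\label{eq:G}
G\le C\Omega(z)+\frac CK\int W_{<m}\,e_z\,d\sigma+\frac CK\int W_I\,e_z\,d\sigma .
\end{equation}

\emph{One bump against $e_z$.} Let $R$ be any cell and $D=d(z,\zeta_R)$. Where $d(\xi,\zeta_R)\ge D/4$ we have $\Theta_R(\xi)\le4\Theta_R(z)$, and $\int e_z\,d\sigma\le C$. Where $d(\xi,\zeta_R)<D/4$, \eqref{eq:tri} gives $D\le2d(z,\xi)+D/2$, so $e_z(\xi)\le4^shD^{-s}$, and $\int\Theta_R^s\,d\sigma\le C\delta_R^n$ by \eqref{eq:dyadic}. Thus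
\begin{equation}\label{eq:bump}
\int\Theta_R^se_z\,d\sigma\le C\Theta_R(z)^s+C\delta_R^nhD^{-s}.
\end{equation}
If $m_R<m$, then $h\le\delta_R$ and we claim that the left side is at most $C\Theta_R(z)^s$. For $D\le\delta_R$ this holds because the left side is at most $C$ and $\Theta_R(z)\ge\frac12$. For $D>\delta_R$ it follows from \eqref{eq:bump}, as $\delta_R^nhD^{-s}\le(\delta_R/D)^s\le(2\Theta_R(z))^s$. With \eqref{eq:old}, $\int W_{<m}e_z\,d\sigma\le CK\tau$. If $m_R\in I$, then by \eqref{eq:young} both terms in \eqref{eq:bump} are at most $C\int_{\Delta_R}e_z\,d\sigma$, so $\int W_Ie_z\,d\sigma\le CG$.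

Now \eqref{eq:G} reads $G\le C\tau+CK^{-1}G$, so $G\le C\tau$ for $K\ge 2C$, uniformly in $m_1$. Let $m_1\to\infty$ and add \eqref{eq:old}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:weight}]
Fix $K$, depending only on $n,q,r$, so that Lemmas~\ref{lem:LQ} and~\ref{lem:pointwise} hold, and let $C_0\ge1$ be the constant $C(1+K)$ of Lemma~\ref{lem:pointwise}.

(W1), (W4). Given $z\in B$, choose $m$ with $t_{m+1}<h_z\le t_m$, then $\zeta\in Z_m$ with $d(\zeta_z,\zeta)<t_m$, then $P$ as in \eqref{eq:D}; note $\delta_P\ge t_m$. We have $d(z,\zeta)\le2(h_z+t_m)\le4t_m$ and $d(z,\zeta_P)\le2(4t_m+\delta_P)\le10\delta_P$. Lemma~\ref{lem:pointwise} gives $W(z)\le C_0\tau_m(\zeta)\le C_0a_P$. It also gives, with Lemma~\ref{lem:Omega}(a), $|F_0(z)|^{p/Q}\le C\Omega(z)\le Ca_P\le C\,11^sW(z)$; recall $Q/p=\alpha+\alpha'$.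

(W2). Apply Lemma~\ref{lem:pointwise} with $z=z_P$, $m=m_P$, $\zeta=\zeta_P$, where $\tau_m(\zeta)=a_P/2$.

(W3). Since $\varrho(\zeta,\rho\zeta)=1$, \eqref{eq:harnack} gives $W(\rho\zeta)\le4^sW(\zeta)$. Use Lemma~\ref{lem:LQ} and $\|\omega\|_{L^Q}^Q\le C\|F_0\|_p^p$.
\end{proof}

From now on $\mathcal P$ and $W$ are those of Proposition~\ref{prop:weight}, and until the last step only (W1), (W2) and the finiteness of each generation are used. We record that $W>0$ and $W\in C^1(B)$, with termwise differentiation. Indeed $\Theta_P^s$ is smooth on $B$, because $1-\langle z,\zeta_P\rangle\ne0$ there; $d(\cdot,\zeta_P)$ is $1$-Lipschitz, so $|\nabla\Theta_P^s|\le s\Theta_P^s/(\delta_P+d(z,\zeta_P))\le s\Theta_P^s/h_z$; and by \eqref{eq:growth} and $W(0)<\infty$ the series for $W$ and for its first derivatives converge locally uniformly.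

\section{A representation formula}\label{sec:repr}

We need a formula that measures how far a $C^1$ function is from its Bergman projection. The right size for $\bar\partial\varphi$ is the one invariant under automorphisms. For $\varphi\in C^1(B)$ let
\[
\bar D\varphi(w)=\Big(\sum_{j=1}^n|\bar\partial_j(\varphi\circ\varphi_w)(0)|^2\Big)^{1/2}.
\]
It is subadditive, obeys the product and chain rules, and $\bar D(f\varphi)=|f|\,\bar D\varphi$ for holomorphic $f$. The automorphism $\varphi_{\varphi_u(z)}\circ\varphi_u\circ\varphi_z$ fixes $0$, so $\varphi_u\circ\varphi_z=\varphi_{\varphi_u(z)}\circ\mathcal U$ with $\mathcal U$ unitary, and hence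
\begin{equation}\label{eq:inv}
\bar D(\varphi\circ\varphi_u)=(\bar D\varphi)\circ\varphi_u .
\end{equation}
For real $t$ define the kernel
\[
k_t(u,z)=\varrho(u,z)^{-t}\,|\varphi_u(z)|^{1-2n}\qquad(u,z\in B).
\]
It is nonincreasing in $t$, and $\varrho^ek_t=k_{t-e}$. Let $c_\beta\int_B(1-|z|^2)^\beta d\nu=1$ and, recalling $n+1+\beta=\gamma$,
\[
P_\beta\varphi(u)=c_\beta\int_B\varphi(w)\frac{(1-|w|^2)^\beta}{(1-\langle u,w\rangle)^\gamma}\,d\nu(w).
\]

\begin{lemma}\label{lem:repr}
Let $\varphi\in C^1(B)$ and $u\in B$. Suppose $\int_B|\varphi|(1-|w|^2)^\beta d\nu<\infty$ and $\int_B\bar D\varphi(w)\,k_\gamma(u,w)\,d\lambda(w)<\infty$. Then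
\[
|\varphi(u)-P_\beta\varphi(u)|\le C\int_B\bar D\varphi(w)\,k_\gamma(u,w)\,d\lambda(w).
\]
In particular $P_\beta\varphi=\varphi$ if $\varphi$ is holomorphic and satisfies the first hypothesis.
\end{lemma}

\begin{proof}
We move $u$ to the origin and apply the one-variable Cauchy--Pompeiu formula on complex lines through $0$. Let $j_u(z)=(1-\langle z,u\rangle)^{-\gamma}$ and $G=(\varphi\circ\varphi_u)\,j_u$, so that $G(0)=\varphi(u)$; the holomorphic factor $j_u$ is what turns a weighted mean of $G$ into $P_\beta\varphi(u)$. For $\zeta\in S$ and $0<t<1$, with $dA$ area measure on $\mathbb C$,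
\[
G(0)=\frac1{2\pi}\int_0^{2\pi}G(te^{i\vartheta}\zeta)\,d\vartheta-\frac1\pi\int_{|\mu|<t}\partial_{\bar\mu}[G(\mu\zeta)]\,\frac{dA(\mu)}\mu .
\]
Integrate against $d\sigma(\zeta)$ and the probability measure $2nc_\beta t^{2n-1}(1-t^2)^\beta dt$. Provided both resulting integrals converge absolutely, Fubini's theorem gives
\begin{equation}\label{eq:CP}
\varphi(u)=c_\beta\int_BG(z)(1-|z|^2)^\beta d\nu(z)-\frac1\pi\int_S\int_{|\mu|<1}\partial_{\bar\mu}[G(\mu\zeta)]\,\frac{I_\beta(|\mu|)}\mu\,dA\,d\sigma,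
\end{equation}
where $I_\beta(x)=2nc_\beta\int_x^1t^{2n-1}(1-t^2)^\beta dt\le nc_\beta(1-x^2)^{\beta+1}/(\beta+1)$.

For $g\in C^1(B)$ we claim $|\partial_{\bar\mu}[g(\mu\zeta)]|\le\bar Dg(\mu\zeta)/(1-|\mu|^2)$. Replacing $\zeta$ by $e^{i\vartheta}\zeta$, we may evaluate at $\mu=t\ge0$. Put $z=t\zeta$. Then $\varphi_z(\mu\zeta)=\frac{t-\mu}{1-t\mu}\zeta$ is holomorphic in $\mu$, vanishes at $\mu=t$, and has derivative $-(1-t^2)^{-1}\zeta$ there. The chain rule for $g=(g\circ\varphi_z)\circ\varphi_z$ and the Cauchy--Schwarz inequality give the claim.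

Polar coordinates give $\int_S\int_{|\mu|<1}\Xi(\mu\zeta)\,dA\,d\sigma=\frac\pi n\int_B\Xi(z)|z|^{2-2n}d\nu$ for $\Xi\ge0$. Since $\bar DG=|j_u|\,(\bar D\varphi)\circ\varphi_u$ by \eqref{eq:inv}, the absolute value of the second integrand in \eqref{eq:CP} has integral at most
\[
C\int_B\bar D\varphi(\varphi_u(z))\,|j_u(z)|\,(1-|z|^2)^\gamma|z|^{1-2n}\,d\lambda(z).
\]
Substitute $z=\varphi_u(w)$. By \eqref{eq:aut}, $1-\langle\varphi_u(w),u\rangle=\frac{1-|u|^2}{1-\langle w,u\rangle}$ and $1-|\varphi_u(w)|^2=\frac{(1-|u|^2)(1-|w|^2)}{|1-\langle w,u\rangle|^2}$, so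
\[
j_u(\varphi_u(w))\,(1-|\varphi_u(w)|^2)^\gamma=\Big(\frac{1-|w|^2}{1-\langle u,w\rangle}\Big)^\gamma ,
\]
which has modulus at most $2^\gamma\varrho(u,w)^{-\gamma}$. This bounds the second term of \eqref{eq:CP} by $C\int\bar D\varphi\,k_\gamma\,d\lambda$. The same substitution turns the first term, $c_\beta\int G(1-|z|^2)^\gamma d\lambda$, into $P_\beta\varphi(u)$, which converges absolutely by the first hypothesis, since $|1-\langle u,w\rangle|\ge h_u$.
\end{proof}

\section{The invariant gradient of the weight}\label{sec:gamma}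

The partition of unity will be built from $W$ and the functions $d(\cdot,\zeta_P)$, so Lemma~\ref{lem:repr} leads to integrals of $\bar DW$ against $k_t$. The estimate $\bar DW\le CW$ is not enough, because the kernel has logarithmically large mass. For $h_u\le h_z\le\frac12$ and $d(\zeta_z,\zeta_u)<h_z$, two uses of \eqref{eq:tri} give $\varrho(u,z)\le10$, so
\[
\int_Bk_t(u,z)\,d\lambda(z)\ge c_t\int_{h_u}^{1/2}h^{n}h^{-n-1}\,dh=c_t\log\frac1{2h_u}.
\]
Already for a single cell of generation $0$, where $3^{-s}a_P\le W\le a_P$, the integral $\int Wk_t\,d\lambda$ is therefore not bounded by $CW(u)$. The invariant gradient of a bump is smaller, however: it is concentrated at heights $h_z$ comparable to $\delta_P+d(z,\zeta_P)$.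

Let $\zeta\in S$, $y(z)=1-\langle z,\zeta\rangle$, $w\in B$, and write $\zeta=\varphi_w(\eta)$ with $\eta\in S$. By \eqref{eq:aut},
\[
y(\varphi_w(x))=y(w)\,\frac{1-\langle x,\eta\rangle}{1-\langle x,w\rangle},\qquad y(w)=\frac{1-|w|^2}{1-\langle w,\eta\rangle}.
\]
The holomorphic gradient of $y\circ\varphi_w$ at $0$ therefore has length $|y(w)|\,|w-\eta|$, and
\[
|w-\eta|^2\le2-2\operatorname{Re}\langle w,\eta\rangle\le2|1-\langle w,\eta\rangle|=\frac{2(1-|w|^2)}{|y(w)|}\le\frac{4h_w}{|y(w)|}.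
\]
For holomorphic $g\ne0$, $\bar\partial_j|g|=g\,\overline{\partial_jg}/(2|g|)$ has modulus $\frac12|\partial_jg|$. Hence
\begin{equation}\label{eq:Dd}
\bar D\,[d(\cdot,\zeta)](w)\le\big(h_w\,d(w,\zeta)\big)^{1/2}.
\end{equation}
It follows that $\bar D(\Theta_P^s)\le s\Theta_P^s(h_zd(z,\zeta_P))^{1/2}/(\delta_P+d(z,\zeta_P))$, and so
\begin{equation}\label{eq:Gamma}
\bar DW\le s\Gamma,\qquad\Gamma(z):=\sum_Pa_P\Theta_P(z)^s\Big(\frac{h_z}{\delta_P+d(z,\zeta_P)}\Big)^{1/2}\le W(z).
\end{equation}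

\begin{lemma}\label{lem:gamma}
For $u\in B$, with constants independent of $t$:
\begin{itemize}
\item[(a)] $\int_B\Gamma(z)k_t(u,z)\,d\lambda(z)\le CW(u)$ if $t\ge2n+2$;
\item[(b)] $\int_{\{z:\varrho(u,z)\ge R\}}\Gamma k_t\,d\lambda\le CR^{-1}W(u)$ if $R>0$, $t\ge2n+3$;
\item[(c)] $\int_{\{z:W(z)\le\varsigma W(u)\}}\Gamma k_t\,d\lambda\le C\varsigma^{1/(s+1)}W(u)$ if $0<\varsigma<1$, $t\ge2n+3$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\varrho=\varrho(u,z)$. Since $k_t$ is nonincreasing in $t$, we may take the smallest $t$ allowed.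

(a) Let $t=2n+2$. Fix a cell $P$, and put $\ell=\delta_P+d(u,\zeta_P)$, $\ell_z=\delta_P+d(z,\zeta_P)\ge h_z$. Then $\Theta_P(z)=\Theta_P(u)\,\ell/\ell_z$, and $\ell/\ell_z\le4\varrho$ by \eqref{eq:harnack}. We claim
\[
(\ell/\ell_z)^s(h_z/\ell_z)^{1/2}\le(4\varrho)^{s+1/2}\mu(h_z),\qquad\mu(h)=\min\{(h/\ell)^{1/2},(\ell/h)^{1/2}\}.
\]
If $h_z\le\ell$, the left side equals $(\ell/\ell_z)^{s+1/2}(h_z/\ell)^{1/2}$. If $h_z>\ell$, it is at most $(\ell/h_z)^s\le(\ell/h_z)^{1/2}$. With $t'=t-s-\frac12=n+\frac12$ it remains to bound $\int\mu(h_z)\varrho^{-t'}|\varphi_u(z)|^{1-2n}d\lambda(z)$ by a constant. The part $|\varphi_u(z)|<\frac12$ is at most $\int_{|x|<1/2}|x|^{1-2n}d\lambda(x)\le C$ by invariance of $\lambda$. For the rest write $z=(1-h)\zeta$, note $d(u,z)=d((1-h)u,\zeta)$, and use \eqref{eq:1410} and $1-(1-h)|u|\ge h$: it is at most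
\[
C\int_0^1\mu(h)\,h^{t'-n-1}\big(1-(1-h)|u|\big)^{n-t'}dh\le C\int_0^\infty\mu(h)\,\frac{dh}h=4C .
\]
Multiply by $a_P\Theta_P(u)^s$ and sum over $P$.

(b) On $\{\varrho\ge R\}$ we have $k_t\le R^{-1}k_{t-1}$; apply (a).

(c) Let $t=2n+3$, $R=\varsigma^{-1/(s+1)}$, $\varsigma'=24^s\varsigma^{1/(s+1)}$. If $\varsigma'\ge1$, (a) suffices, so let $\varsigma'<1$. The part $\varrho\ge R$ is covered by (b). Let $E=\{z:W(z)\le\varsigma W(u),\ \varrho<R\}$ be nonempty. The idea is that $E$ lies at heights where $W$ is already small on the radius through $u$; we move the base point inward along that radius to the first point $v_1$ where $W$ has dropped, and apply (a) at $v_1$.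

For $z\in E$ put $h'=\max(h_z,h_u)\le d(u,z)$ and $v=(1-h')\zeta_u$. Then $d(u,v)=1-(1-h_u)(1-h')\le2h'$, so $d(z,v)\le2(d(u,z)+2h')\le6d(u,z)<6Rh_z\le6Rh_v$. By \eqref{eq:harnack},
\[
W(v)\le(4\varrho(z,v))^sW(z)\le(24R)^s\varsigma W(u)=\varsigma'W(u).
\]
Let $h_1$ be the least $h\in[h_u,1]$ with $W((1-h)\zeta_u)\le\varsigma'W(u)$; it exists by continuity of $W$, and $h_1>h_u$ because $\varsigma'<1$. Let $v_1=(1-h_1)\zeta_u$. Every $z\in E$ has $h'\ge h_1>h_u$, hence $h_z=h'\ge h_1$. Then $d(v_1,u)\le2h_1\le2d(u,z)$ and $d(v_1,z)\le6d(u,z)$, so $\varrho(u,z)^{-t}\le6^t\varrho(v_1,z)^{-t}$ on $E$.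

The singular factor of $k_t$ is harmless on $E$: there $|\varphi_u(z)|\ge\frac12$. Otherwise
\[
\frac34<1-|\varphi_u(z)|^2=\frac{(1-|u|^2)(1-|z|^2)}{d(u,z)^2}\le\frac{4h_uh_z}{d(u,z)^2}\le\frac{4h_u}{d(u,z)},
\]
so $\varrho(z,u)<\frac{16}3$, and \eqref{eq:harnack} gives $W(u)\le22^sW(z)\le22^s\varsigma W(u)$, which contradicts $\varsigma<24^{-s(s+1)}$. Since $|\varphi_{v_1}(z)|^{1-2n}\ge1$, we get $k_t(u,z)\le Ck_t(v_1,z)$ on $E$, and by (a) $\int_E\Gamma k_t(u,\cdot)\,d\lambda\le CW(v_1)\le C\varsigma'W(u)$.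
\end{proof}

\section{The divisors and the partition of unity}\label{sec:fl}

\subsection*{Parameters}
We use six parameters, chosen in the order $M,\eta$; then $L$; then $H_1$; then $H,\Lambda$. Each depends only on $n,q,r$ and the earlier ones, and the constants $C,c$ never depend on them. The number $M$ is the flatness of $\kappa_P$ and $\eta$ is the tolerated relative error. Cells with $\Theta_R\le1/L$ at a point are negligible there. Cells in one class will be separated by the factor $\Lambda$ in space or by the factor $H$ in amplitude, and $H_1$ is a threshold for amplitudes used in Section~\ref{sec:div}. We require $M\ge80b$, $0<\eta\le\frac14$, $L\ge20$ and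
\begin{equation}\label{eq:par}
\frac{(\sqrt2M)^b(2C_0)^\alpha}{L}\le\frac\eta2,\quad H_1\ge\frac{2C_0(9L)^s}\eta,\quad H\ge\max(H_1,4C_0L^s),\quad\Lambda\ge80+8L .
\end{equation}

\subsection*{Coloring}
In Example~\ref{ex:model} the classes were the residues modulo $N$. In general, call distinct cells $P,R$ \emph{in conflict} if $a_P/H\le a_R\le Ha_P$ and $d(\zeta_P,\zeta_R)\le\Lambda\max(\delta_P,\delta_R)$. The relation is symmetric. A cell may conflict with many smaller cells, but (W2) bounds the number of conflicting cells of at least its size. If $R$ conflicts with $P$ and $\delta_R\ge\delta_P$, then $d(z_P,\zeta_R)\le2(\delta_P+\Lambda\delta_R)\le4\Lambda\delta_R$, so $\Theta_R(z_P)\ge(5\Lambda)^{-1}$ and $R$ contributes at least $(5\Lambda)^{-s}a_P/H$ to $W(z_P)\le C_0a_P$. There are at most $C_0H(5\Lambda)^s$ such $R$. Enumerate the cells with nonincreasing size, which is possible because each generation is finite, and give each cell in turn a color not used by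 an earlier cell in conflict with it. This needs only
\[
N=\lfloor C_0H(5\Lambda)^s\rfloor+1
\]
colors and splits $\mathcal P$ into classes $\mathcal P_1,\dots,\mathcal P_N$, some possibly empty, such that for $P\ne R$ in the same class
\begin{equation}\label{eq:sep}
d(\zeta_P,\zeta_R)>\Lambda\max(\delta_P,\delta_R)\quad\text{or}\quad a_R<a_P/H\quad\text{or}\quad a_R>Ha_P .
\end{equation}
Let $l(P)$ be the color of $P$, and define
\[
f_l=\sum_{P\in\mathcal P_l}a_P^\alpha\kappa_P\qquad(1\le l\le N).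
\]
By \eqref{eq:kappa}, $b\ge\alpha s$ and \eqref{eq:growth}, each term is at most $(\sqrt2M)^b(4/h_z)^{\alpha s}(a_P\Theta_P(0)^s)^\alpha$, so by \eqref{eq:lalpha} the series converges locally uniformly and $f_l$ is holomorphic. The same inequalities give
\begin{equation}\label{eq:fup}
|f_l|\le(\sqrt2M)^bW^\alpha .
\end{equation}
The spare power in $b\ge\alpha s+1$ makes distant cells negligible: for $x\in B$, by \eqref{eq:kappa} and \eqref{eq:lalpha},
\begin{equation}\label{eq:tail}
\sum_{R:\,\Theta_R(x)\le1/L}a_R^\alpha|\kappa_R(x)|\le\frac{(\sqrt2M)^b}L\sum_R\big(a_R\Theta_R(x)^s\big)^\alpha\le\frac{(\sqrt2M)^b}L\,W(x)^\alpha .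
\end{equation}

The remaining danger is a large number of nearby cells, each of small amplitude. In the model they formed a geometric series; in general (W2) controls their sum.

\begin{lemma}\label{lem:small}
Let $x\in B$, $a>0$, $H'\ge C_0(9L)^s$, and let $P$ be a cell with $d(x,\zeta_P)\le20\delta_P$ and $a_P\ge a$. Let $\mathcal T=\{R\in\mathcal P:d(x,\zeta_R)<L\delta_R,\ a_R<a/H'\}$. Then $\sum_{R\in\mathcal T}a_R\le C_0(8L)^sa/H'$.
\end{lemma}

\begin{proof}
For $R\in\mathcal T$, $d(z_R,x)\le2(1+L)\delta_R$. Suppose $\delta_R\le\delta_P$. Then $d(z_R,\zeta_P)\le(4L+44)\delta_P\le8L\delta_P$, so $\Theta_P(z_R)\ge(9L)^{-1}$, and (W2) gives $C_0a/H'>C_0a_R\ge W(z_R)\ge(9L)^{-s}a$, contradicting the choice of $H'$. So every $R\in\mathcal T$ has $\delta_R>\delta_P$, and $\mathcal T$ is finite. If it is nonempty, let $R_0\in\mathcal T$ have least size. For $R\in\mathcal T$, $d(z_{R_0},\zeta_R)\le2\big(2(1+L)\delta_{R_0}+L\delta_R\big)\le7L\delta_R$, so $\Theta_R(z_{R_0})\ge(8L)^{-1}$.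 Hence $\sum_{\mathcal T}a_R\le(8L)^sW(z_{R_0})\le(8L)^sC_0a_{R_0}\le(8L)^sC_0a/H'$.
\end{proof}

\subsection*{Where a cell dominates}
Let
\[
\mathcal A_P=\{z\in B:d(z,\zeta_P)\le20\delta_P,\ W(z)\le2C_0a_P\},
\]
a relatively closed subset of $B$. By (W1) these sets cover $B$, with room to spare. On $\mathcal A_P$ we have $\Theta_P\ge\frac1{21}$, so
\begin{equation}\label{eq:AP}
h_z\le20\delta_P,\qquad(2C_0)^{-1}W(z)\le a_P\le21^sW(z)\qquad(z\in\mathcal A_P).
\end{equation}
Each $P$ with $z\in\mathcal A_P$ contributes at least $21^{-s}W(z)/(2C_0)$ to $W(z)$, so $z$ lies in at most $N_1=2C_021^s$ of these sets. The family is also locally finite: if $\mathcal A_P$ meets a compact set $\mathcal K\subset B$, then $a_P\ge\min_{\mathcal K}W/(2C_0)$ and, by \eqref{eq:growth}, $\Theta_P(0)\ge\min_{\mathcal K}h/84$; so $a_P\Theta_P(0)^s$ is bounded below by a positive number depending on $\mathcal K$, which can happen for finitely many $P$ only, since $W(0)<\infty$.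

\begin{lemma}\label{lem:lower}
If $P\in\mathcal P_l$ and $z\in\mathcal A_P$, then
\[
\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(z)|\le\eta a_P^\alpha,\qquad|f_l(z)|\ge\tfrac12a_P^\alpha\ge\tfrac12(2C_0)^{-\alpha}W(z)^\alpha .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:tail}, \eqref{eq:AP} and \eqref{eq:par}, the cells with $\Theta_R(z)\le1/L$ contribute at most $\frac\eta2a_P^\alpha$. Let $R\in\mathcal P_l\setminus\{P\}$ have $\Theta_R(z)>1/L$. Then $d(z,\zeta_R)<L\delta_R$ and $d(\zeta_P,\zeta_R)\le2(20\delta_P+L\delta_R)\le\Lambda\max(\delta_P,\delta_R)$, so by \eqref{eq:sep} either $a_R>Ha_P$ or $a_R<a_P/H$. The first would give $2C_0a_P\ge W(z)\ge a_R\Theta_R(z)^s>HL^{-s}a_P\ge4C_0a_P$, which is false. So $a_R<a_P/H$, and Lemma~\ref{lem:small} with $x=z$, $a=a_P$, $H'=H$ shows, via \eqref{eq:lalpha} and $|\kappa_R|\le1$, that these cells contribute at most $(C_0(8L)^s/H)^\alpha a_P^\alpha\le\frac\eta2a_P^\alpha$; here $C_0(8L)^s/H\le\eta/2<1$ and $\alpha\ge1$.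 Finally $|\kappa_P(z)-1|\le20b/M\le\frac14$ by \eqref{eq:kappa}, so $|f_l(z)|\ge(\frac34-\eta)a_P^\alpha\ge\frac12a_P^\alpha$.
\end{proof}

\subsection*{Partition of unity}
Fix $C^\infty$ functions $\psi_1,\psi_2:\mathbb R\to[0,1]$ with $\psi_1=1$ on $[0,10]$, $\psi_1=0$ on $[20,\infty)$, $\psi_2=0$ on $(-\infty,\frac12]$, $\psi_2=1$ on $[1,\infty)$. Put
\[
\psi_P(z)=\psi_1\big(d(z,\zeta_P)/\delta_P\big)\,\psi_2\big(C_0a_P/W(z)\big),\qquad\Psi=\sum_P\psi_P,\qquad\chi_P=\psi_P/\Psi .
\]
Then $\psi_P\in C^1(B)$, and $\psi_P$ vanishes on the open set $B\setminus\mathcal A_P$. By local finiteness $\Psi\in C^1(B)$, and $\Psi\ge1$ by (W1). So $\chi_P\in C^1(B)$ and $\sum_P\chi_P=1$.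

\begin{lemma}\label{lem:chi}
$\bar D\chi_P\le C\,\Gamma/W$ on $\mathcal A_P$, and $\chi_P=\bar D\chi_P=0$ off $\mathcal A_P$.
\end{lemma}

\begin{proof}
Only the first claim needs proof. Let $z\in\mathcal A_P$, $D=d(z,\zeta_P)\le20\delta_P$, and $\epsilon=(h_z/(\delta_P+D))^{1/2}$. By \eqref{eq:Dd}, the first factor of $\psi_P$ has $\bar D$ at most $C(h_zD)^{1/2}/\delta_P\le C\epsilon$, since $D(\delta_P+D)\le420\delta_P^2$; and $\Gamma(z)\ge a_P\Theta_P(z)^s\epsilon\ge cW(z)\epsilon$ by \eqref{eq:AP}. The second factor has $\bar D$ at most $|\psi_2'(C_0a_P/W)|\,(C_0a_P/W)\,\bar DW/W\le C\Gamma/W$, by \eqref{eq:Gamma} and because $C_0a_P/W\le1$ wherever $\psi_2'\ne0$. So $\bar D\psi_P\le C\Gamma/W$ on $\mathcal A_P$ and $\bar D\psi_P=0$ elsewhere. Therefore $\bar D\Psi\le CN_1\Gamma/W$, and $\bar D\chi_P\le\bar D\psi_P/\Psi+\psi_P\bar D\Psi/\Psi^2\le C\Gamma/W$.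
\end{proof}

\section{Approximate division}\label{sec:div}

Let $X$ be the space of holomorphic $F$ on $B$ with $\|F\|_X=\sup_B|F|W^{-(\alpha+\alpha')}<\infty$. It is a Banach space, since $W$ is bounded on compact sets and so convergence in $X$ implies locally uniform convergence. For $F\in X$ set
\[
\Phi_l=\sum_{P\in\mathcal P_l}\frac F{f_l}\chi_P,\qquad T_lF=P_\beta\Phi_l,\qquad EF=F-\sum_{l=1}^Nf_l\,T_lF .
\]
By Lemma~\ref{lem:lower}, for $P\in\mathcal P_l$ the function $F/f_l$ is holomorphic near each point of the closed set $\mathcal A_P$, outside of which $\chi_P$ vanishes. So each term, extended by $0$, is in $C^1(B)$, and $\Phi_l\in C^1(B)$ by local finiteness. Also $\sum_lf_l\Phi_l=F$. On $\mathcal A_P$, $|F/f_l|\le C\|F\|_XW^{\alpha'}$. With $\nu_l(z)=\#\{P\in\mathcal P_l:z\in\mathcal A_P\}\le N_1$, Lemma~\ref{lem:chi} gives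
\begin{equation}\label{eq:Phi}
|\Phi_l|\le C\|F\|_XW^{\alpha'},\qquad\bar D\Phi_l\le C\|F\|_XW^{\alpha'-1}\Gamma\,\nu_l .
\end{equation}
By \eqref{eq:growth} and $\beta\ge s(\alpha+\alpha')$, the functions $F$, $\Phi_l$ and $f_l\Phi_l$ (the last bounded by $|F|$) are integrable against $(1-|w|^2)^\beta d\nu$. Hence $T_lF$ is holomorphic, and $T_l$ and $E$ are linear.

Fix $u\in B$ and write $\varrho=\varrho(u,z)$. Because $\alpha'\ge1$, \eqref{eq:harnack} gives $W(z)^{\alpha'-1}\le C\varrho^{s(\alpha'-1)}W(u)^{\alpha'-1}$, and the power of $\varrho$ is absorbed in the kernel. With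
\[
\gamma_1=\gamma-s(\alpha'-1)\ge s\alpha+s+2n+4,
\]
\eqref{eq:Phi} becomes
\begin{equation}\label{eq:Phik}
\bar D\Phi_l(z)\,k_\gamma(u,z)\le C\|F\|_XW(u)^{\alpha'-1}\,\Gamma(z)\,\nu_l(z)\,k_{\gamma_1}(u,z).
\end{equation}
Lemmas~\ref{lem:repr} and~\ref{lem:gamma}(a) now give
\begin{equation}\label{eq:T}
|T_lF(u)|\le|\Phi_l(u)|+C\|F\|_XW(u)^{\alpha'-1}\int\Gamma k_{\gamma_1}\,d\lambda\le C\|F\|_XW(u)^{\alpha'} .
\end{equation}
With \eqref{eq:fup} this shows that $E$ maps $X$ to $X$.

\begin{proposition}\label{prop:contr}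
For suitable parameters, depending only on $n,q,r$, we have $\|EF\|_X\le\frac12\|F\|_X$ for all $F\in X$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:repr}, $F=P_\beta F=\sum_lP_\beta(f_l\Phi_l)$. So $EF(u)=\sum_lP_\beta\varphi_l(u)$ with $\varphi_l=(f_l-f_l(u))\Phi_l$, where $\varphi_l(u)=0$ and $\bar D\varphi_l=|f_l-f_l(u)|\,\bar D\Phi_l$. Lemma~\ref{lem:repr} applies to $\varphi_l$: the first hypothesis was checked above, and for the second, \eqref{eq:fup} and \eqref{eq:harnack} bound $|f_l(z)-f_l(u)|$ by a multiple (depending on $u$ and $M$) of $\varrho^{s\alpha}$, so \eqref{eq:Phik} and Lemma~\ref{lem:gamma}(a) with $t=\gamma_1-s\alpha\ge2n+2$ give finiteness. By \eqref{eq:Phik},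
\[
|EF(u)|\le C\|F\|_XW(u)^{\alpha'-1}J,\qquad J=\int_B\Gamma(z)\sum_{P:\,z\in\mathcal A_P}|f_{l(P)}(z)-f_{l(P)}(u)|\,k_{\gamma_1}(u,z)\,d\lambda(z).
\]
The number $N$ of classes has disappeared: at each $z$ at most $N_1$ cells occur. This matters, because $N$ grows with the parameters. We show that $J\le C(M^{-1}+\eta)W(u)^{\alpha+1}$ once $H$ and $\Lambda$ are large enough. For $z\in\mathcal A_P$ and $l=l(P)$, $|f_l(z)-f_l(u)|\le\mathrm I+\mathrm{II}+\mathrm{III}$, where
\[
\mathrm I=a_P^\alpha|\kappa_P(z)-\kappa_P(u)|,\quad\mathrm{II}=\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(z)|,\quad\mathrm{III}=\sum_{R\in\mathcal P_l\setminus\{P\}}a_R^\alpha|\kappa_R(u)|.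
\]
By \eqref{eq:AP} and \eqref{eq:harnack},
\begin{equation}\label{eq:aP}
a_P\le21^sW(z)\le(84\varrho)^sW(u)\qquad(z\in\mathcal A_P).
\end{equation}
We use repeatedly that a term bounded by $\varepsilon\varrho^eW(u)^\alpha$ with $0\le e\le1+s\alpha$ contributes at most $C\varepsilon W(u)^{\alpha+1}$ to $J$; this follows from the overlap bound $N_1$ and Lemma~\ref{lem:gamma}(a), as $\gamma_1-e\ge2n+2$.

\emph{Term} I: \emph{the dominant bump is flat.} Since $d(u,\zeta_P)\le2(\varrho h_z+20\delta_P)\le40(\varrho+1)\delta_P$, \eqref{eq:kappa} gives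
\[
|\kappa_P(z)-\kappa_P(u)|\le|\kappa_P(z)-1|+|\kappa_P(u)-1|\le\frac bM(60+40\varrho)\le\frac{100b}M\varrho .
\]
By \eqref{eq:aP}, $\mathrm I\le CM^{-1}\varrho^{1+s\alpha}W(u)^\alpha$, a contribution of at most $CM^{-1}W(u)^{\alpha+1}$.

\emph{Term} II: \emph{the other bumps at $z$.} By Lemma~\ref{lem:lower} and \eqref{eq:aP}, $\mathrm{II}\le C\eta\varrho^{s\alpha}W(u)^\alpha$, a contribution of at most $C\eta W(u)^{\alpha+1}$.

\emph{Term} III: \emph{the other bumps at $u$.} Sort the cells $R$ by how they are seen from $u$.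

(a) \emph{Distant cells}, $\Theta_R(u)\le1/L$. By \eqref{eq:tail} and \eqref{eq:par} they give at most $\eta W(u)^\alpha$.

(b) \emph{Near cells of small amplitude}, $\Theta_R(u)>1/L$ and $a_R<W(u)/(C_0H_1)$. By (W1) there is a cell $P_u$ with $d(u,\zeta_{P_u})\le10\delta_{P_u}$ and $a_{P_u}\ge a:=W(u)/C_0$. Lemma~\ref{lem:small} with $x=u$, $H'=H_1$ gives $\sum a_R\le(8L)^sW(u)/H_1\le\eta W(u)$, so by \eqref{eq:lalpha} these cells give at most $\eta^\alpha W(u)^\alpha\le\eta W(u)^\alpha$. Together (a) and (b) contribute at most $C\eta W(u)^{\alpha+1}$.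

(c) \emph{Near cells of large amplitude}, $\mathcal S=\{R:\Theta_R(u)>1/L,\ a_R\ge W(u)/(C_0H_1)\}$. This is the situation at the end of Example~\ref{ex:model}: the terms are not small, but they are few, and they occur only for $z$ in a set that the kernel hardly sees. Each $R\in\mathcal S$ contributes at least $W(u)/(C_0H_1L^s)$ to $W(u)$, so $\#\mathcal S\le C_0H_1L^s$; and $a_R\le\Theta_R(u)^{-s}W(u)\le L^sW(u)$. Since $|\kappa_R(u)|\le1$, exchanging the sums bounds the contribution to $J$ by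
\[
N_1\sum_{R\in\mathcal S}a_R^\alpha\int_{Y_R}\Gamma k_{\gamma_1}\,d\lambda,\qquad Y_R=\bigcup\{\mathcal A_P:P\ne R,\ l(P)=l(R)\}.
\]
Let $R\in\mathcal S$ and $z\in\mathcal A_P$ with $P\ne R$, $l(P)=l(R)$. By \eqref{eq:sep} one of three cases occurs.
\begin{itemize}
\item[(c1)] $d(\zeta_P,\zeta_R)>\Lambda\max(\delta_P,\delta_R)$. Two uses of \eqref{eq:tri} give $d(\zeta_P,\zeta_R)\le40\delta_P+4d(z,u)+4L\delta_R$. Hence $4d(z,u)\ge(\Lambda-40-4L)\max(\delta_P,\delta_R)\ge\frac\Lambda2\delta_P\ge\frac\Lambda{40}h_z$, that is, $\varrho\ge\Lambda/160$. By Lemma~\ref{lem:gamma}(b) such $z$ contribute at most $C\Lambda^{-1}W(u)$ to the integral over $Y_R$.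
\item[(c2)] $a_P<a_R/H$. Then $W(z)\le2C_0a_P\le\varsigma W(u)$ with $\varsigma=2C_0L^s/H\le\frac12$. By Lemma~\ref{lem:gamma}(c) such $z$ contribute at most $C(L^s/H)^{1/(s+1)}W(u)$.
\item[(c3)] $a_P>Ha_R\ge HW(u)/(C_0H_1)$. By \eqref{eq:aP}, $\varrho\ge c(H/H_1)^{1/s}$. By Lemma~\ref{lem:gamma}(b) such $z$ contribute at most $C(H_1/H)^{1/s}W(u)$.
\end{itemize}
So (c) contributes at most
\[
CH_1L^{s+s\alpha}\Big(\Lambda^{-1}+(L^s/H)^{1/(s+1)}+(H_1/H)^{1/s}\Big)W(u)^{\alpha+1}.
\]
The number of cells in $\mathcal S$ is controlled by $H_1$, not by $H$; this is the reason for the second threshold. With $\eta,L,H_1$ fixed, the bound is at most $\eta W(u)^{\alpha+1}$ once $H$ and $\Lambda$ are large.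

Altogether $|EF(u)|\le C_*(M^{-1}+\eta)\|F\|_XW(u)^{\alpha+\alpha'}$ with $C_*$ depending only on $n,q,r$. Take $M=\max(80b,4C_*)$ and $\eta=\min(\frac14,\frac1{4C_*})$, then $L$ and $H_1$ satisfying \eqref{eq:par}, then $H$ and $\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The case $F_0\equiv0$ is trivial. Let $F_0\in H^p(B)$, $F_0\not\equiv0$, with $W$, $f_l$, $T_l$, $E$ as above and the parameters of Proposition~\ref{prop:contr}; these, and hence $N$, depend only on $n,q,r$. By (W4), $\|F_0\|_X\le C$. Since $\|E\|\le\frac12$, the series $F=\sum_{j\ge0}E^jF_0$ converges in $X$, $\|F\|_X\le2\|F_0\|_X\le C$, and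
\[
F_0=(I-E)F=\sum_{l=1}^Nf_l\,g_l,\qquad g_l=T_lF .
\]
By \eqref{eq:fup}, with $M$ now fixed, and by \eqref{eq:T}, $|f_l|\le CW^\alpha$ and $|g_l|\le CW^{\alpha'}$. Since $\alpha q=\alpha'r=Q$, (W3) gives $\|f_l\|_q^q\le C\|F_0\|_p^p$ and $\|g_l\|_r^r\le C\|F_0\|_p^p$. Thus $\|f_l\|_q\|g_l\|_r\le C\|F_0\|_p^{p/q+p/r}=C\|F_0\|_p$; sum over the $N$ values of $l$.
\end{proof}

Theorem~\ref{thm:A} is the case $q=r=2$.

\section{Several factors, and Bergman spaces}\label{sec:cor}

\begin{corollary}\label{cor:k}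
Let $0<p_j<\infty$ and $\frac1p=\sum_{j=1}^k\frac1{p_j}$. Every $F\in H^p(B)$ is a sum of at most $N(n,p_1,\dots,p_k)$ products $f_1\cdots f_k$ with $f_j\in H^{p_j}(B)$, and the sum of $\prod_j\|f_j\|_{p_j}$ over these products is at most $C(n,p_1,\dots,p_k)\|F\|_p$.
\end{corollary}

\begin{proof}
Induct on $k$; the case $k=1$ is trivial. For $k\ge2$ apply Theorem~\ref{thm:B} with $q=p_1$ and $\frac1r=\sum_{j\ge2}\frac1{p_j}$, and then the induction hypothesis to each $g_l\in H^r(B)$.
\end{proof}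

For an integer $k\ge1$ let $A^t_{k-1}(B)$ be the space of holomorphic functions on $B\subset\mathbb C^n$ with $\|F\|_{A^t_{k-1}}^t=\int_B|F|^t(1-|z|^2)^{k-1}d\nu<\infty$.

\begin{corollary}\label{cor:bergman}
Let $k\ge1$ be an integer, $0<p,q,r<\infty$ and $\frac1p=\frac1q+\frac1r$. Every $F\in A^p_{k-1}(B)$ is a sum of at most $N(n,k,q,r)$ products $f_lg_l$ with $f_l\in A^q_{k-1}(B)$, $g_l\in A^r_{k-1}(B)$ and $\sum_l\|f_l\|_{A^q_{k-1}}\|g_l\|_{A^r_{k-1}}\le C(n,k,q,r)\|F\|_{A^p_{k-1}}$.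
\end{corollary}

\begin{proof}
Let $B'$ be the unit ball of $\mathbb C^{n+k}$, with points $(z,w)$, sphere $S'$ and measure $\sigma'$. By \cite[1.4.4]{Rudin}, for $g\ge0$ on $B$,
\begin{equation}\label{eq:forelli}
\int_{S'}g(z)\,d\sigma'(z,w)=c_{n,k}\int_Bg(z)(1-|z|^2)^{k-1}d\nu(z).
\end{equation}
Let $\tilde F(z,w)=F(z)$. The spherical means of the subharmonic function $|F|^p$ increase with the radius, so \eqref{eq:forelli} with $g(z)=|F(Rz)|^p$, $0<R<1$, gives $\|\tilde F\|_p^p\le c_{n,k}\|F\|_{A^p_{k-1}}^p$. Write $\tilde F=\sum_l\tilde f_l\tilde g_l$ by Theorem~\ref{thm:B} in $B'$ and put $w=0$: $F=\sum_l\tilde f_l(\cdot,0)\,\tilde g_l(\cdot,0)$. It remains to bound the restriction of $\tilde f\in H^t(B')$, for $t=q$ and $t=r$. For $(z,w)\in S'$ the function $\mu\mapsto|\tilde f(Rz,\mu Rw)|^t$ is subharmonic near the closed unit disc, so $|\tilde f(Rz,0)|^t\le\frac1{2\pi}\int_0^{2\pi}|\tilde f(Rz,e^{i\vartheta}Rw)|^td\vartheta$. Integrate over $S'$, using the invariance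 of $\sigma'$ under $(z,w)\mapsto(z,e^{i\vartheta}w)$ and \eqref{eq:forelli}:
\[
c_{n,k}\int_B|\tilde f(Rz,0)|^t(1-|z|^2)^{k-1}d\nu(z)\le\|\tilde f\|_t^t .
\]
Fatou's lemma as $R\to1$ gives $\|\tilde f(\cdot,0)\|_{A^t_{k-1}}\le c_{n,k}^{-1/t}\|\tilde f\|_t$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{NF}
\emph{Nonfactorization theorems},
\texttt{https://www.ams.org/journals/tran/\allowbreak 1983-277-01/\allowbreak S0002-9947-1983-0690048-9/\allowbreak S0002-9947-1983-0690048-9.pdf}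

\bibitem{Rudin}
Rudin, \emph{Function Theory in the Unit Ball of $\mathbb C^n$}.

\end{thebibliography}
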